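\title{Tabularity and local tabularity are undecidable for transitive modal logics}

\begin{abstract}
We prove that no algorithm decides, given a modal formula $\varphi$, whether the logic $\mathbf{K4}\oplus\varphi$ is tabular, and that none decides whether it is locally tabular. One reduction serves both problems: from a Turing machine $T$ we compute a formula $\varphi_T$ such that $\mathbf{K4}\oplus\varphi_T$ is tabular if $T$ halts on the blank tape, and has infinitely many inequivalent formulas in one variable otherwise. The run of $T$ is stored in the reflexive and irreflexive points of a frame made of two chains, and $\varphi_T$ forbids, by finitely many coloring conditions, every wrong way of adding one point to a finite part of this frame. Both problems are $\Sigma^0_1$-complete. In contrast, local tabularity is decidable for extensions of $\mathbf{D4}$.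
\end{abstract}

\section{Introduction}\label{sec:intro}

Modal formulas are built from propositional variables by the Boolean connectives and $\Box$; we write $\Diamond$ for $\neg\Box\neg$. A \emph{normal modal logic} is a set of formulas that contains all tautologies and $\Box(p\to q)\to(\Box p\to\Box q)$ and is closed under modus ponens, substitution and the rule ``from $\psi$ infer $\Box\psi$''. The smallest one is $\mathbf K$. For a normal logic $L$ and a formula $\varphi$, $L\oplus\varphi$ is the smallest normal logic containing $L$ and $\varphi$, and $\mathrm{NExt}\,L$ is the lattice of all normal logics containing $L$. The logic $\mathbf{K4}=\mathbf K\oplus(\Box p\to\Box\Box p)$ is the one whose Kripke frames are the transitive frames. Every finitely axiomatizable logic in $\mathrm{NExt}\,\mathbf{K4}$ has the form $\mathbf{K4}\oplus\varphi$, since finitely many axioms can be replaced by their conjunction.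

Formulas $\psi,\psi'$ are \emph{$L$-equivalent} if $\psi\leftrightarrow\psi'\in L$. We consider two finiteness properties. A logic $L$ is \emph{tabular} if it is the logic of a single finite nonempty Kripke frame, or the inconsistent logic (the set of all formulas). It is \emph{locally tabular} if for every $n$ there are only finitely many formulas in $p_1,\dots,p_n$ up to $L$-equivalence. A tabular logic has, like classical logic, a finite truth table; a locally tabular one has, like classical logic, finite $n$-variable fragments. It is natural to ask whether these properties can be recognized from the axioms. We say that a property $\mathcal P$ of logics is \emph{decidable in $\mathrm{NExt}\,L$} if some algorithm, given an arbitrary formula $\varphi$, decides whether $L\oplus\varphi$ has $\mathcal P$. Tabularity is known to be undecidable in $\mathrm{NExt}\,\mathbf K$. The problem we solve is posed in \cite{source}, where it is singled out as the most intriguing of the open algorithmic problems concerning tabularity: \emph{is tabularity decidable in $\mathrm{NExt}\,\mathbf{K4}$, and is local tabularity decidable in $\mathrm{NExt}\,\mathbf{K4}$?} The answer to both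 questions is negative.

\begin{theorem}\label{thm:main}
There is a computable map $T\mapsto\varphi_T$ from deterministic Turing machines to modal formulas such that
\begin{itemize}
\item if $T$ halts on the blank tape, then $\mathbf{K4}\oplus\varphi_T$ is tabular, hence locally tabular;
\item if $T$ does not halt on the blank tape, then there are infinitely many pairwise inequivalent formulas in one variable over $\mathbf{K4}\oplus\varphi_T$, hence this logic is neither locally tabular nor tabular.
\end{itemize}
Consequently, tabularity and local tabularity are undecidable in $\mathrm{NExt}\,\mathbf{K4}$.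
\end{theorem}

Two complements locate the result. Let
\[
bw_2=\bigwedge_{i\le2}\Diamond p_i\to\bigvee_{i\ne j}\Diamond\bigl(p_i\wedge(p_j\vee\Diamond p_j)\bigr)\qquad(i,j\in\{0,1,2\})
\]
be the axiom of width two. A set is $\Sigma^0_1$-\emph{complete} if it is recursively enumerable and every recursively enumerable set many-one reduces to it.

\begin{theorem}\label{thm:complete}
Every property $\mathcal P$ that is implied by tabularity and implies ``there are only finitely many one-variable formulas up to equivalence'' is undecidable in $\mathrm{NExt}\,\mathbf{K4}$, even for formulas having $bw_2$ as a conjunct. The sets $\{\varphi:\mathbf{K4}\oplus\varphi\text{ is tabular}\}$ and $\{\varphi:\mathbf{K4}\oplus\varphi\text{ is locally tabular}\}$ are $\Sigma^0_1$-complete.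
\end{theorem}

\begin{theorem}\label{thm:serial}
Local tabularity is decidable in $\mathrm{NExt}\,\mathbf{D4}$, where $\mathbf{D4}=\mathbf{K4}\oplus\Diamond\top$.
\end{theorem}

There are good reasons to expect the opposite of Theorem~\ref{thm:main}. Over $\mathbf{K4}$ both properties can be read off the finite frames: a logic is locally tabular if and only if its finite rooted frames have bounded depth, and tabular if and only if they have bounded size (Section~\ref{sec:depth}). Both properties are witnessed by a single derivation, so only their failure needs a finite certificate. Over $\mathbf{D4}$ such a certificate exists for local tabularity: frames of unbounded depth can always be collapsed onto one of two fixed families of chains (Section~\ref{sec:serial}). One would guess that over $\mathbf{K4}$ a longer finite list of families does the same job. The collapse, however, depends on every point having a successor. Once dead ends are allowed, a deep frame can be so rigid that no two of its points can be identified, and it can then carry an arbitrary computation.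

The proof of Theorem~\ref{thm:main} builds such a frame $\Lambda$, finite exactly when $T$ halts, and a formula $\varphi_T$ that is valid in $\Lambda$ and forces every finite rooted frame to follow $\Lambda$ point by point. Section~\ref{sec:patterns} reduces the second requirement to a statement about adding one point to a finite part of $\Lambda$. Section~\ref{sec:frame} defines the frame for an arbitrary binary sequence and works out the smallest case. Section~\ref{sec:sequence} turns the run of $T$ into a binary sequence each of whose bits is determined by two bounded windows of earlier bits. Section~\ref{sec:bad} lists the wrong ways of adding a point and forbids each of them, and Section~\ref{sec:end} collects the results.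

\section{Depth and size of finite frames}\label{sec:depth}

\subsection{Frames and models}

A \emph{frame} $\mathfrak F$ is a nonempty set with a binary relation $R$; we read $sRt$ as ``$s$ sees $t$''. A \emph{model} adds a set of points for each variable, and $s\models\Box\psi$ holds if $t\models\psi$ for all $t$ seen by $s$. A formula is \emph{valid} in $\mathfrak F$, written $\mathfrak F\models\psi$, if it is true at every point of every model on $\mathfrak F$. The valid formulas form a normal logic, the \emph{logic of $\mathfrak F$}, and $\mathfrak F$ is an \emph{$L$-frame} if its logic contains $L$. Thus the $(\mathbf{K4}\oplus\varphi)$-frames are the transitive frames validating $\varphi$. \emph{From now on all frames are transitive.}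

We put $s{\uparrow}=\{t:sRt\}$ and $\langle s\rangle=\{s\}\cup s{\uparrow}$. The set of \emph{strict successors} of $s$ is $\mathrm{str}(s)=\langle s\rangle\setminus\{s\}$. An \emph{upset} is a set closed under $R$, and a frame of the form $\langle s\rangle$ is \emph{rooted}, with root $s$. The \emph{type} of a point is $\circ$ if it is reflexive and $\bullet$ if it is irreflexive. Distinct points are \emph{unrelated} if neither sees the other. The \emph{cluster} of $s$ consists of $s$ and all $t$ with $sRt$ and $tRs$. A \emph{chain of length $n$ from $s$} is a sequence $s=s_1Rs_2R\cdots Rs_n$ such that no $s_{i+1}$ sees $s_i$; by transitivity $s_j$ does not see $s_i$ for $i<j$, so the points lie in distinct clusters. In a finite frame the \emph{depth} of $s$ is the maximal length of a chain from $s$, and the depth of the frame is the maximal depth of a point. If $sRt$, the depth of $t$ is at most that of $s$, and it is smaller if $t$ does not see $s$. A point of depth $e\ge2$ sees a point of depth $e-1$, namely the second point of a longest chain.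

We use four textbook facts.
\begin{itemize}
\item[(F1)] Truth at $s$ depends only on the model restricted to $\langle s\rangle$. Hence nonempty upsets of $L$-frames are $L$-frames, and the logic of a disjoint union is the intersection of the logics of the summands.
\item[(F2)] A map $g:\mathfrak F\to\mathfrak G$ is a \emph{p-morphism} if $sRt$ implies $g(s)Rg(t)$, and $g(s)Ru$ implies $u=g(t)$ for some $t$ with $sRt$. Equivalently, $g$ maps $s{\uparrow}$ onto $g(s){\uparrow}$ for every $s$. The image of a p-morphism is an upset, and formulas valid in $\mathfrak F$ are valid in the image.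
\item[(F3)] A relation $\sim$ between points is a \emph{bisimulation} if, whenever $s\sim s'$, every successor of $s$ is related to a successor of $s'$ (forth) and every successor of $s'$ is related to a successor of $s$ (back). If related points of a model agree on the variables, they agree on all formulas. Converses and unions of bisimulations are bisimulations, and so are the graph $\{(s,g(s))\}$ and the kernel $\{(s,s'):g(s)=g(s')\}$ of a p-morphism $g$.
\item[(F4)] The \emph{canonical model} of a consistent normal logic $L$ over $p_1,\dots,p_k$ has as points the maximal $L$-consistent sets of formulas in these variables, with $sRt$ if $\Box\psi\in s$ implies $\psi\in t$. A formula is true at $s$ if and only if it belongs to $s$; every $L$-consistent set extends to a point; the formulas true everywhere are those of $L$; and $R$ is transitive if $L\supseteq\mathbf{K4}$.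
\end{itemize}
Every finite nonempty upset $U$ of the canonical model is an $L$-frame. Indeed, distinct points are separated by formulas, so every subset of $U$ is the trace on $U$ of the truth set of a formula in $p_1,\dots,p_k$. A valuation on $U$ refuting a theorem of $L$ would thus give a substitution instance of that theorem which is false in the canonical model.

\subsection{Bounded depth}

The first lemma turns information about finite frames into information about the logic. The difficulty is that $L$ is not assumed to be determined by its finite frames. We therefore peel the canonical model layer by layer, starting from its final points; each layer is finite, and the bound on depth stops the process.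

\begin{lemma}\label{lem:finite}
Let $L\in\mathrm{NExt}\,\mathbf{K4}$ and suppose that every finite rooted $L$-frame has depth at most $n$. Then $L$ is locally tabular, and every formula outside $L$ is refuted in a finite rooted $L$-frame. If moreover all finite rooted $L$-frames have at most $m$ points, then $L$ is tabular.
\end{lemma}

\begin{proof}
We may assume that $L$ is consistent. Let $\mathcal W$ be its canonical model over $p_1,\dots,p_k$, and call a set of points \emph{definable} if it is the truth set of a formula. We show that $\mathcal W$ is finite. A point $s\in A$ is \emph{maximal in $A$} if every $t\in A$ seen by $s$ sees $s$.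

\emph{Step 1: if $A$ is definable and $s\in A$, then $\langle s\rangle$ contains a point maximal in $A$.} Quasi-order $A\cap\langle s\rangle$ by $t\le t'$ if $t=t'$ or $tRt'$. A maximal element of this quasi-order is maximal in $A$, so by Zorn's lemma it suffices to find an upper bound for each nonempty totally quasi-ordered subset $D$ with no greatest element. Let $\psi_A$ define $A$ and let $\Xi=\{\psi:\Box\psi\in t\text{ for some }t\in D\}\cup\{\psi_A\}$. Take finitely many $\psi_a$ with $\Box\psi_a\in t_a\in D$, and let $t$ be greatest among the $t_a$. Since $t$ is not greatest in $D$, some $t'\in D$ is not below $t$; then $tRt'$, and $t_aRt'$ for all $a$ by transitivity. So all $\psi_a$ and $\psi_A$ belong to $t'$. Hence $\Xi$ is $L$-consistent and extends to a point $u\in A$ seen by every point of $D$; by transitivity $u\in\langle s\rangle$.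

\emph{Step 2: layers.} Put $U_0=\emptyset$, $A_d=\mathcal W\setminus U_d$, and let $U_{d+1}$ be the union of $U_d$ and the set $\mathrm{Max}(A_d)$ of points maximal in $A_d$. We prove by induction that $U_d$ is a finite upset and that each $\{u\}$, $u\in U_d$, is defined by a formula $\psi_u$. Assume this for $d$; then $A_d$ is defined by a formula $\alpha$. The \emph{signature} $\sigma(t)$ of $t\in A_d$ consists of the set of variables true at $t$ and the set $t{\uparrow}\cap U_d$. There are finitely many signatures, and $\{t\in A_d:\sigma(t)=\sigma\}$ is defined by a formula $\alpha_\sigma$, a conjunction of $\alpha$, literals, and formulas $\Diamond\psi_u$ or $\neg\Diamond\psi_u$. For $s\in\mathrm{Max}(A_d)$ let $\Theta=\{\sigma(t):t\in s{\uparrow}\cap A_d\}$ and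
\[
\Delta_s=\alpha_{\sigma(s)}\wedge\Box\Bigl(\alpha\to\bigvee_{\sigma\in\Theta}\alpha_\sigma\Bigr)\wedge\bigwedge_{\sigma\in\Theta}\bigl(\Diamond\alpha_\sigma\wedge\Box(\alpha\to\Diamond\alpha_\sigma)\bigr).
\]
By maximality every point of $s{\uparrow}\cap A_d$ sees $s$, hence sees all of $s{\uparrow}$; therefore $s\models\Delta_s$. Let $u\models\Delta_s$. Relate $a\in\langle s\rangle$ to $b\in\langle u\rangle$ if $a=b\in U_d$, or if $a,b\in A_d$ and $\sigma(a)=\sigma(b)$. Then $s$ is related to $u$, and related points agree on the variables. The relation is a bisimulation. For $a=b\in U_d$ this holds because $U_d$ is an upset. Let $a,b\in A_d$ be related; their successors in $U_d$ coincide. A successor $a'\in A_d$ of $a$ lies in $s{\uparrow}$, so $\sigma(a')\in\Theta$, and by $\Delta_s$ every point of $\langle u\rangle\cap A_d$, in particular $b$, sees a point of $A_d$ with signature $\sigma(a')$. A successor $b'\in A_d$ of $b$ lies in $u{\uparrow}$, so $\sigma(b')\in\Theta$ by $\Delta_s$; some point of $s{\uparrow}\cap A_d$ has this signature, and $a$ sees it. By (F3) and (F4), $u=s$. So $\Delta_s$ defines $\{s\}$, and $\mathrm{Max}(A_d)$ is finite because $\Delta_s$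 depends only on $\sigma(s)$ and $\Theta$. Finally, $U_{d+1}$ is an upset. Let $s\in\mathrm{Max}(A_d)$ see $t\in A_d$; then $tRs$. If $t$ sees $t'\in A_d$, then $sRt'$, so $t'Rs$ and $t'Rt$. Thus $t\in\mathrm{Max}(A_d)$.

\emph{Step 3: the layers run out.} Each $s\in\mathrm{Max}(A_d)$ has depth at least $d+1$ in the finite upset $U_{d+1}$. For $d=0$ there is nothing to prove. For $d\ge1$, the point $s$ lies in $A_{d-1}$ but is not maximal there, so it sees some $t\in A_{d-1}$ that does not see $s$. As $s$ is maximal in $A_d$, $t\notin A_d$; so $t\in\mathrm{Max}(A_{d-1})$ has depth at least $d$, and $s$ has depth at least $d+1$. A point $s\in\mathrm{Max}(A_n)$ would give a finite rooted $L$-frame $\langle s\rangle$ of depth greater than $n$. So $\mathrm{Max}(A_n)=\emptyset$, hence $A_n=\emptyset$ by Step~1, and $\mathcal W=U_n$ is finite.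

Formulas in $p_1,\dots,p_k$ are $L$-equivalent if and only if they define the same subset of $\mathcal W$, so $L$ is locally tabular. A formula outside $L$ is false at some point $s$ of $\mathcal W$ for a suitable $k$, hence refuted in the finite rooted $L$-frame $\langle s\rangle$. If sizes are bounded by $m$, there are finitely many finite rooted $L$-frames up to isomorphism, and $L$ is the logic of their disjoint union.
\end{proof}

Conversely, one variable is enough to measure depth.

\begin{lemma}\label{lem:deep}
If $L\in\mathrm{NExt}\,\mathbf{K4}$ has finite rooted frames of unbounded depth, then there are infinitely many one-variable formulas up to $L$-equivalence. Every tabular logic is locally tabular.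
\end{lemma}

\begin{proof}
Let $\gamma^+_1=p$, $\gamma^-_1=\neg p$, $\gamma^+_{k+1}=p\wedge\Diamond\gamma^-_k$, $\gamma^-_{k+1}=\neg p\wedge\Diamond\gamma^+_k$ and $\gamma_k=\gamma^+_k\vee\gamma^-_k$. So $s\models\gamma_k$ means that a path of $k$ points starts at $s$ along which the value of $p$ alternates. In a finite $L$-frame of depth $d$ let $p$ be true exactly at the points of odd depth. Along an alternating path the depth never increases and changes parity, so it decreases strictly; and a point of depth $e$ starts a path through depths $e,e-1,\dots,1$. Hence $s\models\gamma_k$ if and only if $s$ has depth at least $k$. All depths $1,\dots,d$ occur, so $\gamma_1,\dots,\gamma_d$ are pairwise $L$-inequivalent.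

In a frame with $m$ points, a formula in $n$ variables is determined up to equivalence by its truth sets under the $2^{nm}$ valuations; in the inconsistent logic all formulas are equivalent.
\end{proof}

\subsection{Axioms for bounded depth and size}

Let $bd_1=\Diamond\Box p_1\to p_1$, $bd_{n+1}=\Diamond(\Box p_{n+1}\wedge\neg bd_n)\to p_{n+1}$, and
\[
alt_n=\Box p_0\vee\Box(p_0\to p_1)\vee\dots\vee\Box(p_0\wedge\dots\wedge p_{n-1}\to p_n).
\]

\begin{proposition}\label{prop:criteria}
Let $L\in\mathrm{NExt}\,\mathbf{K4}$.
\begin{itemize}
\item[(a)] $L$ is locally tabular iff its finite rooted frames have bounded depth iff $bd_n\in L$ for some $n$.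
\item[(b)] $L$ is tabular iff its finite rooted frames have bounded size iff $alt_n\in L$ for some $n$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The first equivalence is Lemmas~\ref{lem:finite} and~\ref{lem:deep}. We show by induction on $n$ that $bd_n$ can be refuted at $s$ if and only if a chain of length $n+1$ starts at $s$. If $s\not\models bd_n$, then $s\not\models p_n$ and $s$ sees some $t\models\Box p_n$, so $t$ does not see $s$; if $n>1$, moreover $t\not\models bd_{n-1}$, so a chain of length $n$ starts at $t$, and we put $s$ in front. Conversely, let $s,t$ be the first two points of a chain of length $n+1$. If $n>1$, choose values of $p_1,\dots,p_{n-1}$ with $t\not\models bd_{n-1}$. Let $p_n$ be false at $s$ only; then $t\models\Box p_n$ and $s\not\models bd_n$. So a finite frame validates $bd_n$ if and only if its depth is at most $n$. Hence $bd_n\in L$ bounds the depth; and if the depth is bounded by $n$, then $bd_n$ is refuted in no finite rooted $L$-frame, so $bd_n\in L$ by Lemma~\ref{lem:finite}.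

(b) The formula $alt_n$ can be refuted at $s$ if and only if $s$ has $n+1$ distinct successors. If all disjuncts fail at $s$, there are successors $t_0,\dots,t_n$ such that $p_i$ is false at $t_i$ and true at $t_j$ for $j>i$; they are distinct. Conversely, given distinct successors $t_0,\dots,t_n$, let $p_i$ be false at $t_i$ only. Now the logic of a frame with $n$ points contains $alt_n$, and so does the inconsistent logic. If $alt_n\in L$, rooted $L$-frames have at most $n+1$ points. If the finite rooted $L$-frames have at most $m$ points, their depth is at most $m$, and $L$ is tabular by Lemma~\ref{lem:finite}.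
\end{proof}

\begin{example}
The only rooted frame of $\mathbf{K4}\oplus\Box\bot$ is an irreflexive point, so this logic is tabular. The rooted frames of $\mathbf{K4}\oplus\Box\Box\bot$ consist of an irreflexive root and any number of dead ends, so this logic is locally tabular but not tabular. The logic $\mathbf{K4}$ has frames of every finite depth and is not locally tabular.
\end{example}

\section{The serial case}\label{sec:serial}

We prove Theorem~\ref{thm:serial}, which shows what a decision procedure looks like where one exists. The $\mathbf{D4}$-frames are the \emph{serial} transitive frames, those in which every point has a successor. In a finite serial frame every point sees a reflexive point: follow successors until a point repeats, and use transitivity. For $m\ge1$ let $Ch_m$ be the frame on $1,\dots,m$ in which $k$ sees all $k'\le k$, and let $E_m$ consist of a reflexive point $o$ seeing only itself and irreflexive points $1,\dots,m$, where $k$ sees $o$ and all $k'<k$. For $m\le m'$, $Ch_m$ is an upset of $Ch_{m'}$ and $E_m$ is an upset of $E_{m'}$.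

\begin{proposition}\label{prop:families}
$L=\mathbf{D4}\oplus\varphi$ is not locally tabular if and only if $\varphi$ is valid in all $Ch_m$ or in all $E_m$.
\end{proposition}

\begin{proof}
Both families consist of serial frames of unbounded depth, so the condition is sufficient by Proposition~\ref{prop:criteria}(a). Conversely, let $L$ have finite rooted frames of unbounded depth. A long chain contains many reflexive points or many irreflexive ones, and we collapse accordingly. For a point $s$ of such a frame let $\mathrm r(s)$ be the maximal $k$ for which $s$ sees the first point of a chain $s_1,\dots,s_k$ of reflexive points. By seriality $\mathrm r(s)\ge1$, and $\mathrm r$ does not increase along $R$. If $s_1,\dots,s_k$ is a chain witnessing $\mathrm r(s)=k$, then $\mathrm r(s_i)=k-i+1$. Indeed $s_i,\dots,s_k$ gives $\ge$; and a longer chain of reflexive points seen by $s_i$ could be appended to $s_1,\dots,s_{i-1}$, since its first point does not see $s_{i-1}$ (otherwise $s_i$ would), contradicting the maximality of $k$.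

\emph{Case 1: $\mathrm r$ is unbounded on the finite rooted $L$-frames.} By the above, the successors of $s$ take exactly the values $1,\dots,\mathrm r(s)$. So on a frame with root $y$ the map $\mathrm r$ is a p-morphism onto $Ch_{\mathrm r(y)}$. By (F2) and (F1), $\varphi$ is valid in all $Ch_m$.

\emph{Case 2: $\mathrm r\le k_0$ always.} Fix $n$. A chain contains at most $k_0$ reflexive points, so a chain of length greater than $k_0+k_0(n-1)$ contains irreflexive points $t_1R\cdots Rt_n$ with the same value $\mathrm r(t_i)=k$. In $\langle t_1\rangle$ let $U$ be the set of points seen by a reflexive point of $\langle t_1\rangle$, and let $D$ be its complement. Then $U$ is an upset and $D$ consists of irreflexive points. Each $t_i$ lies in $D$. Otherwise a reflexive $y\in t_1{\uparrow}$ sees $t_i$. The point $t_i$ does not see $y$, since it is irreflexive, so no successor of $t_i$ sees $y$. Putting $y$ in front of a chain witnessing $\mathrm r(t_i)=k$ gives $\mathrm r(y)\ge k+1>\mathrm r(t_1)$, which is impossible. On $D$ the relation $R$ is a strict partial order. Send $U$ to $o$, and $s\in D$ to the maximal length $e(s)$ of a path in $D$ starting at $s$. A point of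 $U$ has successors, all in $U$. A point $s\in D$ sees a reflexive point, which is in $U$, and its successors in $D$ take exactly the values $1,\dots,e(s)-1$. So we have a p-morphism onto $E_{n'}$ with $n'=e(t_1)\ge n$, and $\varphi$ is valid in $E_n$. As $n$ was arbitrary, $\varphi$ is valid in all $E_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:serial}]
Let $\varphi$ have $N$ subformulas. We show that $\varphi$ is valid in all $Ch_m$ (in all $E_m$) as soon as it is valid in those with $m\le N+2$; by Proposition~\ref{prop:families} this gives a finite test. Let $\varphi$ be false at $s$ in a model on $Ch_m$ or $E_m$. The points are linearly ordered toward the final point ($1$ or $o$), each point seeing all later ones. Keep $s$, the final point, and, for each subformula $\Box\psi$ false at $s$, the last point $t_\psi$ at which $\psi$ is false. This point equals or is seen by a successor of $s$ refuting $\psi$, so all kept points lie in $\langle s\rangle$. By induction, subformulas of $\varphi$ have the same truth value at kept points in the restricted model. Only the case of $\Box\psi$ false at a kept point $t$ needs an argument: then $\Box\psi$ is false at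 $s$, some successor of $t$ refutes $\psi$, and $t_\psi$ equals it or is seen by it; so $t_\psi$ is a kept successor of $t$. The kept points, at most $N+2$ in number, form a frame $Ch_{m'}$, respectively $E_{m'}$ or $\{o\}$, and $\{o\}$ is an upset of $E_1$.
\end{proof}

Seriality was used to get $\mathrm r\ge1$ and to send the whole upset $U$ to one point. In a serial frame the total relation is a bisimulation, so the bare frame distinguishes no two points. The frame constructed in Section~\ref{sec:frame} has a dead end, and in it no two distinct points are bisimilar.

\section{Patterns and one-point extensions}\label{sec:patterns}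

By Proposition~\ref{prop:criteria} we have to control the finite rooted frames of $\varphi_T$. It is convenient to replace formulas by coloring conditions.

\begin{definition}
A \emph{pattern} is a tuple $\mathsf P=(C,\rho,M,N)$, where $C$ is a finite set of colors, $\rho\in C$, and $M(c)\subseteq N(c)\subseteq C$ for $c\in C$. We say that $c$ \emph{requires} the colors in $M(c)$ and \emph{permits} those in $N(c)$. A \emph{$\mathsf P$-coloring of $\mathfrak F$ at $s$} is a map $f:\langle s\rangle\to C$ with $f(s)=\rho$ such that every $t\in\langle s\rangle$ sees only points whose color is permitted by $f(t)$, and sees a point of each color required by $f(t)$. The pattern \emph{colors} $\mathfrak F$ if there is a $\mathsf P$-coloring at some point.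
\end{definition}

Take a variable $p_c$ for each color, let $\chi$ be the conjunction of ``exactly one $p_c$ is true'' and
\[
\bigwedge_{c\in C}\Bigl(p_c\to\bigwedge_{d\in M(c)}\Diamond p_d\wedge\Box\bigvee_{d\in N(c)}p_d\Bigr),
\]
and put $\varphi_{\mathsf P}=\neg(p_\rho\wedge\chi\wedge\Box\chi)$.

\begin{lemma}\label{lem:pattern}
\begin{itemize}
\item[(a)] $\mathfrak F\models\varphi_{\mathsf P}$ if and only if $\mathsf P$ does not color $\mathfrak F$.
\item[(b)] If $g:\langle s\rangle\to\mathfrak G$ is a p-morphism and $f$ is a $\mathsf P$-coloring of $\mathfrak G$ at $g(s)$, then $f\circ g$ is a $\mathsf P$-coloring at $s$.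
\item[(c)] $\mathfrak F\models bw_2$ if and only if no point sees three distinct pairwise unrelated points.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The formula $\varphi_{\mathsf P}$ is false at $s$ exactly when $p_\rho$ is true at $s$ and $\chi$ is true on $\langle s\rangle$, that is, when ``$f(t)=c$ iff $t\models p_c$'' defines a coloring at $s$. (b) The successors of $t$ are mapped onto the successors of $g(t)$, so they show the same set of colors. (c) If $s$ sees such points $t_0,t_1,t_2$, let $p_i$ be true at $t_i$ only; then $bw_2$ fails at $s$. If $bw_2$ fails at $s$, pick successors $t_i\models p_i$; for $i\ne j$ the failure of the conclusion gives $t_i\ne t_j$ and that $t_i$ does not see $t_j$.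
\end{proof}

A finite frame $H$ with a chosen root $\rho$ yields two patterns. The \emph{exact pattern} of $H$ has the points of $H$ as colors and $M(c)=N(c)=c{\uparrow}$; its colorings at $s$ are the p-morphisms $\langle s\rangle\to H$ sending $s$ to $\rho$. The \emph{open pattern} of $H$ has one more color $\omega$, called \emph{white}, with $M(c)=c{\uparrow}$ and $N(c)=c{\uparrow}\cup\{\omega\}$ for $c\in H$, $M(\omega)=\emptyset$, $N(\omega)=\{\omega\}$. White hides an upset about which nothing is asked, so that one open pattern can color frames of any size. Unwinding the definition gives the following test.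
\begin{itemize}
\item[$(\ast)$] A map $f:\langle s\rangle\to H\cup\{\omega\}$ with $f(s)=\rho$ is a coloring by the open pattern of $H$ iff the white points form an upset and, for each non-white $t$, the non-white colors of the successors of $t$ are exactly the elements of $f(t){\uparrow}$. If each color of $H$ is used exactly once, the second condition says that $f$ is an isomorphism from the non-white points, with the induced relation, onto $H$.
\end{itemize}
Let $\mathsf{cl}$ be the open pattern of the two-point cluster $\{c,c'\}$ with root $c$.

A finite frame whose clusters are singletons is built by adding one point at a time, each new point seeing an upset of what is already there. To make such a frame follow a given frame $\Lambda$, it suffices to forbid the first wrong step.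

\begin{definition}
Let $V$ be a finite, possibly empty, upset of a frame $\Lambda$ and $\tau\in\{\circ,\bullet\}$. The \emph{extension} $V+\rho^\tau$ is the frame obtained from $V$ by adding a new root $\rho$ of type $\tau$ that sees all of $V$. It is \emph{good} if some point $r\in\Lambda$ of type $\tau$ has $\mathrm{str}(r)=V$, and \emph{bad} otherwise.
\end{definition}

\begin{proposition}\label{prop:follow}
Let $\Lambda$ be a frame and $\mathcal S$ a finite set of patterns containing $\mathsf{cl}$ such that every bad extension of $\Lambda$ has a coloring at its root by a pattern from $\mathcal S$. Let $\varphi=bw_2\wedge\bigwedge_{\mathsf P\in\mathcal S}\varphi_{\mathsf P}$, and let $\mathfrak F\models\varphi$ be finite and rooted. Then all clusters of $\mathfrak F$ are singletons, and there is a p-morphism $g:\mathfrak F\to\Lambda$ such that $g(t)\in\mathrm{str}(g(s))$ whenever $t\in\mathrm{str}(s)$. If $\Lambda$ is finite, then $\mathfrak F$ has at most $2|\Lambda|$ points, and $\mathbf{K4}\oplus\varphi$ is tabular.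
\end{proposition}

\begin{proof}
Suppose that the cluster $D$ of $s$ has two or more points. Color $\langle s\rangle\setminus D$ white and split $D$ into two nonempty classes colored $c$ and $c'$, with $s$ colored $c$. Every point of $D$ sees all of $D$, so this is a $\mathsf{cl}$-coloring, contrary to $\mathfrak F\models\varphi_{\mathsf{cl}}$. Hence clusters are singletons, and strict successors have smaller depth.

We define $g(s)$ by induction on depth, so that $g$ is a p-morphism on $\langle s\rangle$. Let $\tau$ be the type of $s$. By induction $g$ is a p-morphism on the upset $\mathrm{str}(s)$, with image a finite upset $V$ of $\Lambda$. Sending $s$ to $\rho$ extends it to a p-morphism $\langle s\rangle\to V+\rho^\tau$. If this extension were bad, Lemma~\ref{lem:pattern}(b) would give a coloring of $\mathfrak F$ by a pattern from $\mathcal S$. So it is good, and we let $g(s)$ be a point of type $\tau$ with $\mathrm{str}(g(s))=V$. Then $g$ maps $s{\uparrow}$ onto $g(s){\uparrow}$ and $\mathrm{str}(s)$ onto $\mathrm{str}(g(s))$.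

Let $\Lambda$ be finite. In a chain of $\mathfrak F$ each later point is a strict successor of each earlier one, so $g$ is injective on chains and the depth of $\mathfrak F$ is at most $|\Lambda|$. Distinct points of equal depth are unrelated. The root is the only point of maximal depth and sees all other points, so by $bw_2$ there are at most two points of each depth. Tabularity follows from Proposition~\ref{prop:criteria}(b).
\end{proof}

The axiom $bw_2$ is used only to pass from bounded depth to bounded size. The task is now to find, computably in $T$, a set $\mathcal S$ for a frame $\Lambda$ that is finite if $T$ halts and deep otherwise, such that patterns from $\mathcal S$ color all bad extensions (\emph{covering}) but do not color $\Lambda$ itself (\emph{soundness}). Two examples show what is easy and what can go wrong.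

\begin{example}\label{ex:chain}
Let $\Lambda$ be the irreflexive chain with points $x_n$, $1\le n<h+1$, where $1\le h\le\infty$ and $x_m$ sees $x_n$ iff $n<m$. The finite upsets are $V_j=\{x_1,\dots,x_j\}$, and $\mathrm{str}(x_{j+1})=V_j$. The bad extensions are all $V_j+\rho^\circ$ and, if $h<\infty$, $V_h+\rho^\bullet$. The open pattern of a single reflexive point colors every $V_j+\rho^\circ$, with $V_j$ white. It does not color $\Lambda$, which has no infinite path. The exact pattern of $V_h+\rho^\bullet$ colors this extension and does not color $\Lambda$, which has no path of $h+1$ points. But this last pattern depends on $h$, whereas $\varphi_T$ has to be written down without knowing when, or whether, $T$ halts. The chain must carry data from which its end can be recognized near the root of the extension.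
\end{example}

\begin{example}\label{ex:collapse}
The obvious place for data is the types of the points, but a single chain does not hold them. Let $\Lambda$ be the chain $z_2Rz_1Rz_0$ with $z_0,z_2$ reflexive and $z_1$ irreflexive. The extension $\{z_0\}+\rho^\circ$ is bad. Yet $z_2\mapsto\rho$, $z_1,z_0\mapsto z_0$ is a p-morphism onto it, so by Lemma~\ref{lem:pattern}(b) every pattern that colors this extension at $\rho$ colors $\Lambda$. Covering and soundness cannot both hold. The trouble is that $z_1$ and $z_0$ are bisimilar.
\end{example}

\section{A frame of two chains}\label{sec:frame}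

The examples suggest the design. A chain $Z$ of points $z_n$ stores bits in its types. A second chain $X$ of irreflexive points $x_n$ serves as a \emph{ruler}: $z_n$ sees exactly $x_1,\dots,x_n$, which keeps the points $z_n$ apart. Finally, $x_n$ sees an initial part of $Z$, up to $z_{\pi(n)}$; this \emph{pointer} $\pi$ falls further and further behind $n$ and marks, in a way visible near $x_n$, a place far down in $Z$ from which old bits can be read.

\subsection{Definition and first properties}

Let $a=a_0a_1\dots$ be a sequence over $\{\circ,\bullet\}$ of length $h$, $1\le h\le\infty$, with $a_0=\circ$. Let $\ell$ be an even number $\ge4$, or $\infty$. For $n\ge0$ put $\pi(n)=-1$ if $n<\ell$ and $\pi(n)=\lfloor(n-\ell)/2\rfloor$ if $n\ge\ell$. We use three properties.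
\begin{itemize}
\item[($\pi$1)] For $n\ge1$, $\pi(n)=\pi(n-1)+1$ if $n\ge\ell$ and $n$ is even (``$\pi$ \emph{jumps} at $n$''), and $\pi(n)=\pi(n-1)$ otherwise. So $\pi$ is nondecreasing, and $\pi(n)=\pi(j)-\#\{\text{even integers in }(n,j]\}$ for $\ell\le n\le j$.
\item[($\pi$2)] $\pi(n)\le n-\ell$ for $n\ge\ell$.
\item[($\pi$3)] $\pi(n)\le n-2$ for $n\ge1$, and $\pi(n)\le n-3$ for $n\ge2$.
\end{itemize}
The frame $\Lambda=\Lambda(a,\ell)$ has points $z_n$ for $0\le n<h$ and $x_n$ for $n\ge1$ with $\pi(n)<h$, and
\[
\begin{array}{ll}
x_mRx_n\iff n<m,&\qquad z_mRx_n\iff n\le m,\\[2pt]
x_mRz_n\iff n\le\pi(m),&\qquad z_mRz_n\iff n<m\ \text{ or }\ (n=m\text{ and }a_n=\circ).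
\end{array}
\]
See Figure~\ref{fig:lambda}. If the point on the left exists and the index $n$ satisfies the inequality, the point on the right exists; for $z_mRx_n$ this is $\pi(n)\le\pi(m)\le m<h$. Let $X$ and $Z$ be the sets of the $x_n$ and of the $z_n$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.3cm,y=1.7cm,>=stealth]
\foreach \n in {1,...,8} \node[circle,fill,inner sep=1.7pt,label={below:$x_{\n}$}] (x\n) at (\n,0) {};
\foreach \n in {0,2,4,5,7} \node[circle,draw,inner sep=1.7pt,label={above:$z_{\n}$}] (z\n) at (\n,1) {};
\foreach \n in {1,3,6,8} \node[circle,fill,inner sep=1.7pt,label={above:$z_{\n}$}] (z\n) at (\n,1) {};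
\foreach \n/\m in {1/0,2/1,3/2,4/3,5/4,6/5,7/6,8/7} \draw[->] (z\n)--(z\m);
\foreach \n/\m in {2/1,3/2,4/3,5/4,6/5,7/6,8/7} \draw[->] (x\n)--(x\m);
\foreach \n in {1,...,8} \draw[->] (z\n)--(x\n);
\foreach \n/\m in {4/0,6/1,8/2} \draw[->,dashed] (x\n)--(z\m);
\end{tikzpicture}
\caption{The upset $\langle z_8\rangle$ of $\Lambda(a,\ell)$ for $\ell=4$ and $a$ beginning with $\circ\bullet\circ\bullet\circ\circ\bullet\circ\bullet$. Empty dots are reflexive, filled dots irreflexive, and the relation is the transitive closure of the arrows together with the loops at empty dots. The dashed arrows $x_n\to z_{\pi(n)}$ are the jumps of the pointer $\pi$.}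
\label{fig:lambda}
\end{figure}

The relation is transitive. In each of the eight cases we derive the condition for the first point to see the third, using $\pi(m)<m$ for $m\ge0$:
\[
\begin{array}{ll@{\qquad}ll}
x_mRx_nRx_k:&k<n<m;&z_mRx_nRx_k:&k<n\le m;\\
x_mRx_nRz_k:&k\le\pi(n)\le\pi(m);&z_mRx_nRz_k:&k\le\pi(n)\le\pi(m)<m;\\
x_mRz_nRx_k:&k\le n\le\pi(m)<m;&z_mRz_nRx_k:&k\le n\le m;\\
x_mRz_nRz_k:&k\le n\le\pi(m);&z_mRz_nRz_k:&k\le n<m,\text{ or }n=m.
\end{array}
\]
Any two distinct points of $X$ are related, in one direction only, and likewise for $Z$. Also $x_mRz_nRx_m$ would give $m\le n\le\pi(m)<m$. So all clusters are singletons. All sets $\langle s\rangle$ are finite, all reflexive points lie in $Z$, and $\Lambda$ is finite if $h$ and $\ell$ are finite.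

The finite upsets of $\Lambda$ are exactly the sets
\[
V(i,j)=\{z_0,\dots,z_i\}\cup\{x_1,\dots,x_j\}\qquad\text{with } -1\le i<h,\quad j\ge0,\quad\pi(j)\le i\le j .
\]
Indeed, the $z$'s and the $x$'s of a finite upset form initial segments; such a set is closed under $R$ iff it contains the $x$'s seen by $z_i$, which means $i\le j$, and the $z$'s seen by $x_j$, which means $\pi(j)\le i$. The set $V(i,j)$ determines $(i,j)$, and
\begin{equation}\label{eq:str}
\mathrm{str}(z_n)=V(n-1,n),\qquad\mathrm{str}(x_n)=V(\pi(n),n-1),\qquad\langle z_n\rangle=V(n,n).
\end{equation}
We call the triple $(i,j,\tau)$ good or bad according as $V(i,j)+\rho^\tau$ is. By \eqref{eq:str},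
\begin{equation}\label{eq:good}
(i,j,\tau)\text{ is good}\iff(i=j-1,\ j<h,\ a_j=\tau)\ \text{ or }\ (\tau=\bullet,\ i=\pi(j+1));
\end{equation}
in the second case $x_{j+1}$ exists because $\pi(j+1)=i<h$.

\subsection{Rigidity}

We first check that the obstruction of Example~\ref{ex:collapse} has disappeared. Two observations follow from \eqref{eq:str}.
\begin{itemize}
\item[(O1)] \emph{A point is determined by its type and its strict successors.} Two $z$'s, or two $x$'s, differ in the second coordinate. If $\mathrm{str}(z_n)=\mathrm{str}(x_m)$, then $m=n+1$ and $\pi(n+1)=n-1$, which by ($\pi$3) forces $n=0$; and $z_0$, $x_1$ have types $\circ$, $\bullet$. This is where $a_0=\circ$ is needed.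
\item[(O2)] \emph{No point $s$ has $\mathrm{str}(s)=\langle t\rangle$ with $t$ reflexive.} Here $t=z_m$ and $\langle t\rangle=V(m,m)$, which is not of the form $V(n-1,n)$, nor of the form $V(\pi(n),n-1)$ since $\pi(n)\le n-2$.
\end{itemize}

\begin{lemma}\label{lem:rigid}
Every bisimulation on $\Lambda$ relates only equal points.
\end{lemma}

\begin{proof}
Let $\sim$ be the union of all bisimulations on $\Lambda$; it is a symmetric bisimulation. Let $d(s)=|\langle s\rangle|$. Successors of $s$ have $d\le d(s)$, and strict successors have $d<d(s)$ since clusters are singletons. Suppose $s\sim s'$, $s\ne s'$, with $d(s)+d(s')$ minimal. Then a pair $t\sim t'$ with $t\in\langle s\rangle$, $t'\in\langle s'\rangle$ and $(t,t')\ne(s,s')$ satisfies $t=t'$.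

If both points are irreflexive, each successor of one is matched with, hence equal to, a successor of the other. So $\mathrm{str}(s)=\mathrm{str}(s')$, against (O1). Let $s$ be reflexive and $s'$ irreflexive. As $sRs$, the point $s'$ sees some $t'\sim s$, so $t'=s$ and $\langle s\rangle\subseteq\mathrm{str}(s')$. Each successor of $s'$ is matched with, hence equal to, a point of $\langle s\rangle$. So $\mathrm{str}(s')=\langle s\rangle$, against (O2). Let both be reflexive. By matching, $\mathrm{str}(s)\subseteq\langle s'\rangle$ and $\mathrm{str}(s')\subseteq\langle s\rangle$. If $sRs'$, then also $\langle s'\rangle\subseteq\mathrm{str}(s)$, against (O2); the case $s'Rs$ is symmetric. If neither sees the other, $\mathrm{str}(s)=\mathrm{str}(s')$, against (O1).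
\end{proof}

\begin{lemma}\label{lem:basic}
$\Lambda\models bw_2$. Neither $\mathsf{cl}$ nor the exact pattern of a bad extension colors $\Lambda$.
\end{lemma}

\begin{proof}
Among three distinct points two lie in $X$ or two lie in $Z$, and these are related. A $\mathsf{cl}$-coloring at $r$ gives an infinite path in the finite set $\langle r\rangle$ along which $c$ and $c'$ alternate. Some point $s$ of color $c$ occurs twice, and the point after its first occurrence is a different point in the cluster of $s$, which is impossible.

A coloring at $r$ by the exact pattern of $V+\rho^\tau$ is a p-morphism $f:\langle r\rangle\to V+\rho^\tau$ with $f(r)=\rho$; it is onto. Both $f^{-1}(V)$ and $V$ are upsets of $\Lambda$, so the graph of $f$ on $f^{-1}(V)$ is a bisimulation on $\Lambda$. By Lemma~\ref{lem:rigid}, $f$ is the identity there, and $f^{-1}(V)=V$. The kernel of $f$ is a bisimulation too, so $f^{-1}(\rho)=\{r\}$. Hence $\mathrm{str}(r)=V$, and $r$ sees itself iff $\rho$ does. The extension is good.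
\end{proof}

So any finite set of bad extensions can be forbidden one by one. The work lies in forbidding infinitely many by finitely many patterns.

\subsection{How colors sit on the two chains}

Soundness proofs start from an arbitrary coloring of $\Lambda$ and locate the colors. By definition, \emph{a point that sees a point of color $d$ has a color permitting $d$}; in the open pattern of $H$, with $d$ non-white, its color is an element of $H$ that sees $d$. We use this constantly. Distinct colors are \emph{unrelated} if neither permits the other. In all patterns below every non-white color is reached from $\rho$ by a sequence of requirements, and therefore occurs in every coloring.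

\begin{lemma}\label{lem:rules}
Let $f$ be a coloring of $\Lambda$ at $r$ by some pattern.
\begin{itemize}
\item[(R1)] If $c,d$ are unrelated and $c$ occurs in $Z$ (in $X$), then $d$ occurs only in $X$ (only in $Z$).
\item[(R2)] If $c$ does not permit $c$, the points of color $c$ are irreflexive and at most one of them lies in $X$. If $\rho$ does not permit $\rho$, then $r$ is the only point of color $\rho$.
\item[(R3)] If $c$ requires $c$ and $f(s)=c$, then $\langle s\rangle$ contains a reflexive point of color $c$, necessarily some $z_g$ with $a_g=\circ$.
\item[(R4)] If $l'<l$, $x_l\in\langle r\rangle$, and no color permitted by $f(x_l)$ permits $f(x_{l'})$, then $l'=l-1$.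
\item[(R5)] For $n\ge2$, the point $x_n$ sees at most one $z$ not seen by $x_{n-1}$. If there is one, it is $z_{\pi(n)}$, and $n$ is even and $\ge\ell$.
\item[(R6)] Let the pattern be the open pattern of $H$ and $f(z_n)=c\in H$. If no $z_g$ with $g<n$ has color $c$, then $a_n$ is the type of $c$ in $H$.
\end{itemize}
\end{lemma}

\begin{proof}
(R1) Points of colors $c$ and $d$ are unrelated, while two points of the same chain are related. (R2) No point of color $c$ sees a point of color $c$; two points of $X$ are related, and $r$ sees all other points. (R3) Follow successors of color $c$ from $s$ until a point repeats; it is reflexive by transitivity. (R4) Otherwise $x_{l'+1}$ is seen by $x_l$ and sees $x_{l'}$. (R5) This is ($\pi$1). (R6) If $c$ is irreflexive, use (R2). If $c$ is reflexive, (R3) gives a reflexive $z_g\in\langle z_n\rangle$ of color $c$; then $g\le n$, so $g=n$.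
\end{proof}

The two chains look alike to a pattern except that only $Z$ has reflexive points. A typical argument therefore begins with an \emph{anchor}: a color that requires itself occurs in $Z$ by (R3), the colors unrelated to it lie in $X$ by (R1), and those among them that do not permit themselves mark single points of the ruler by (R2).

We describe small frames $H$ by generating arrows, of which the transitive closure is to be taken. A superscript gives the type, and \emph{points without superscript are irreflexive}.

\subsection{The smallest case: no pointer}\label{sec:ladder}

Let $\ell=\infty$, so that no $x$ sees a $z$. Suppose that each bit is determined by the previous one: $\psi$ is a partial function on $\{\circ,\bullet\}$ with $a_J=\psi(a_{J-1})$ for $1\le J<h$, and $\psi(a_{h-1})$ is undefined if $h<\infty$. For finite $J$ with $1\le J\le h$, \eqref{eq:good} shows that $(J-1,J,\tau)$ is bad iff $\psi(a_{J-1})$ is undefined or differs from $\tau$: the new point stands in the place of $z_J$ but writes a wrong bit, or continues the sequence after its end. For types $u,\tau$ let $H(u,\tau)$ be the frame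
\[
\rho^\tau\to\eta^u,\ \xi_1;\qquad\eta\to\mu^\circ,\ \xi_0;\qquad\xi_1\to\xi_0 .
\]

\emph{Covering: for $2\le J\le h$, the open pattern of $H(a_{J-1},\tau)$ colors $V(J-1,J)+\rho^\tau$ at $\rho$.} Color $x_J,x_{J-1},z_{J-1}$ by $\xi_1,\xi_0,\eta$, color $z_0,\dots,z_{J-2}$ by $\mu$, and let $x_1,\dots,x_{J-2}$ be white. We apply $(\ast)$. The white points form an upset. Each $\mu$-point sees $z_0$, because $z_0$ is reflexive, and otherwise only $\mu$-points and white points. The point $z_{J-1}$ sees the colors $\mu$ and $\xi_0$, and $\eta$ iff $a_{J-1}=\circ$. The point $x_J$ sees only $\xi_0$ and white, $x_{J-1}$ only white, and $\rho$ sees all other colors.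

\emph{Soundness: if the open pattern of $H(u,\tau)$ colors $\Lambda$, then $\psi(u)=\tau$.} Let $f$ be a coloring at $r$. The anchor is $\mu$: some reflexive $z_g$ has this color. The colors $\xi_0,\xi_1$ are unrelated to $\mu$, so they mark single points of $X$, which by (R4) are neighbors $x_{J-1},x_J$. The root has color $\rho\neq\mu$ and sees $z_g$, so $r=z_n$, and $n\ge J$ since $r$ sees $x_J$. As $z_g$ does not see $x_{J-1}$, we have $g<J-1$. Now $z_{J-1}$ sees the colors $\mu$ and $\xi_0$, so its color is $\eta$ or $\rho$; it does not see $x_J$, the only $\xi_1$-point, so its color is $\eta$. The point $z_J$ sees $\xi_1$, so its color is $\rho$. An $\eta$-point sees $x_{J-1}$ and a $\rho$-point sees $x_J$, so no lower $z$ has the same color, and (R6) gives $a_{J-1}=u$, $a_J=\tau$. Since $J\le n<h$, we get $\psi(u)=\tau$.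

Thus the at most four patterns $H(u,\tau)$ with $\psi(u)$ undefined or different from $\tau$ do not color $\Lambda$, and they color every bad extension $V(J-1,J)+\rho^\tau$ with $J\ge2$, however large $J$ is. For $J=1$ the extension has three points and cannot carry five colors; in the general construction small extensions are left to exact patterns.

This is the mechanism of the proof: the ruler pins down the $z$'s near the root, and a reflexive color absorbs a stretch of unknown length. It extends to bits determined by the last $W$ bits, but that is not enough, for two reasons. First, once a window of $W$ bits repeats, such a sequence is periodic and never ends, so its finiteness is decidable. Second, for $\ell=\infty$ the ruler is infinite even when $a$ is finite. A finite $\ell$ removes both defects: the pointer gives a second window, at $\pi(J)$, with an unbounded stretch of stored bits between the two windows, and $x_n$ exists only while $\pi(n)<h$. The price is a new kind of bad extension, in which the pointer moves wrongly.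

\section{A binary sequence that reads itself}\label{sec:sequence}

We need a sequence $a$, finite iff $T$ halts, in which $a_J$ is determined by a bounded window ending at $J-1$, a bounded window ending at $\pi(J)$, and the parity of $J$. Since the pointer moves at half speed, the sequence behaves like a queue that writes two symbols for each symbol it reads.

\subsection{The queue}

Let $T$ be a deterministic Turing machine with a one-way infinite tape, alphabet $\Sigma$ with blank $\sqcup$, set of states $Q$, initial state $q_0$, halting state $q_h\ne q_0$, and transition function $\delta$ defined on all of $(Q\setminus\{q_h\})\times\Sigma$, with moves $\mathrm L$ and $\mathrm R$. A left move in the leftmost cell leaves the head in place. The set of such machines that halt on the blank tape is $\Sigma^0_1$-complete. The \emph{real letters} are the elements of the disjoint union $\mathrm{Real}=\Sigma\cup(Q\times\Sigma)\cup\{\#\}$; a pair $(q,b)$ is a scanned cell and $\#$ separates configurations. The partial function $\Phi(y^-,y,y^+)$ on $\mathrm{Real}^3$ gives the new content of a cell $y$ with neighbors $y^-,y^+$: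
\begin{itemize}
\item $\Phi(y^-,\#,y^+)=\#$, and $\Phi(y^-,(q_h,b),y^+)$ is undefined;
\item if $q\ne q_h$ and $\delta(q,b)=(q',b',D)$, then $\Phi(y^-,(q,b),y^+)$ is $(q',b')$ if $D=\mathrm L$ and $y^-=\#$, and $b'$ otherwise;
\item if $b\in\Sigma$, then $\Phi(y^-,b,y^+)$ is $(q',b)$ if $y^-$ is a scanned cell, not in state $q_h$, from which $\delta$ moves right into $q'$; else $(q',b)$ if $y^+$ is a scanned cell, not in state $q_h$, from which $\delta$ moves left into $q'$; else $b$.
\end{itemize}
Updating a configuration cell by cell produces one letter per letter read. The second symbol written is therefore a padding letter $\ast$, except at the end of a configuration, where it is a new blank that lengthens the tape. The paddings are read later and spread the real letters apart, so each symbol carries along the last two real letters read. Let $\Gamma=(\mathrm{Real}\cup\{\ast\})\times\mathrm{Real}^2$, with elements (letter, carry). For $S=(l,(y^-,y))\in\Gamma$ and $S'\in\Gamma$ with letter $y^+$ put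
\[
f_0(S,S')=\begin{cases}(\ast,(y^-,y))&\text{if }y^+=\ast,\\(\Phi(y^-,y,y^+),(y,y^+))&\text{if }y^+\in\mathrm{Real},\end{cases}
\qquad
f_1(S)=\begin{cases}(\sqcup,(y^-,y))&\text{if }l\ne\ast,\ y=\#,\\(\ast,(y^-,y))&\text{otherwise.}\end{cases}
\]
Let $S_0,\dots,S_7$ have carry $(\sqcup,\sqcup)$ and letters $\#,(q_0,\sqcup),\sqcup,\dots,\sqcup$. \emph{Step $t$}, for $t\ge1$, reads $S_{t-1}$ and writes
\[
S_{6+2t}=f_0(S_{5+2t},S_{t-1}),\qquad S_{7+2t}=f_1(S_{6+2t}).
\]
The sequence ends before $S_{6+2t}$ if $f_0$ is undefined there.

\begin{lemma}\label{lem:queue}
Step $1$ is defined, and the sequence $(S_i)$ is finite if and only if $T$ halts on the blank tape.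
\end{lemma}

\begin{proof}
A step that reads $\ast$ is defined, writes two letters $\ast$ and keeps the carry. Let $y_1y_2\dots$ be the real letters of the sequence in order, and $y_{-1}=y_0=\sqcup$. After $y_1,\dots,y_n$ have been read the carry is $(y_{n-1},y_n)$. So the step that reads $y_n$ writes $\Phi(y_{n-2},y_{n-1},y_n)$, followed by $\sqcup$ if $y_n=\#$ and by $\ast$ otherwise. The symbols are read in order, so a real letter that has been written is read as soon as the steps reading the earlier real letters are defined.

Let $\mathrm{row}_0=(q_0,\sqcup)\sqcup^8$. If $\mathrm{row}_s$ does not contain $q_h$, let $\mathrm{row}_{s+1}$ be the result of one step of $T$ on $\mathrm{row}_s$, followed by one more $\sqcup$. Row $s$ has $9+s$ cells and its head is in one of the first $s+1$ cells, never in the last one. So the step stays inside the row and is computed cell by cell by $\Phi$, with $\#$ as the neighbor beyond either end. Let $e_0=1$ and $e_{s+1}=e_s+10+s$.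

\emph{Claim. If $\mathrm{row}_0,\dots,\mathrm{row}_{s-1}$ do not contain $q_h$, then all steps up to the reading of $y_{e_s}$ are defined, and the real letters existing just after it form the word $\#\,\mathrm{row}_0\#\,\mathrm{row}_1\cdots\#\,\mathrm{row}_s$, with $y_{e_s}$ the $\#$ before $\mathrm{row}_s$.}

For $s=0$: step $1$ reads $y_1=\#$ and writes $\Phi(\sqcup,\sqcup,\#)=\sqcup$ and $\sqcup$, which gives $\#(q_0,\sqcup)\sqcup^6\sqcup\sqcup$. Assume the claim for $s$, and let $\mathrm{row}_s$ not contain $q_h$. Reading $y_{e_s+1}$, the first cell of $\mathrm{row}_s$, has $\#$ as the middle argument of $\Phi$ and writes $\#$, at position $e_s+(9+s)+1=e_{s+1}$. For $2\le k\le10+s$, the letter $y_{e_s+k}$ is the right neighbor of cell $k-1$ of $\mathrm{row}_s$ (for $k=10+s$ it is the $\#$ just written), and reading it writes the updated cell $k-1$. At $k=10+s$ an extra $\sqcup$ follows. So $\#\,\mathrm{row}_{s+1}$ has been appended, which proves the claim.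

If $T$ does not halt, no row contains $q_h$ and the sequence is infinite. If $T$ halts, let $\mathrm{row}_s$ be the first row containing $q_h$, in cell $k$. The steps reading cells $1,\dots,k$ of this row are defined, since their middle arguments are $\#$ or letters of $\Sigma$. Cell $k+1$ exists because the head is not in the last cell, and the step reading it has middle argument in state $q_h$. There the sequence ends.
\end{proof}

\subsection{Binary coding}

The code has to meet three demands. A window must reveal where the code words begin. No two consecutive bits may be $\bullet$, so that any two neighboring points of $Z$ provide an anchor. And the word length must be odd: a step writes two words, by different rules, and a window shows the position only modulo the word length, so the parity of $J$ has to tell the two words apart.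

List $\Gamma$ as $g_1,\dots,g_K$ with $K$ odd, adding if necessary one extra element on which $f_0,f_1$ are undefined. Put $B=K+8$, an odd number $\ge9$. The code word $c(g_i)\in\{\circ,\bullet\}^B$, with positions $0,\dots,B-1$, has $\bullet$ exactly at positions $1$, $3$ and $5+i$; note that $6\le5+i\le B-3$. Let
\[
a=a_0a_1\cdots=c(S_0)c(S_1)\cdots,\qquad w=2B,\quad W=2w=4B,\quad\ell=6B,\quad J_0=\ell+2w-2,
\]
let $h\le\infty$ be the length of $a$, and let $\pi$ be the pointer for this $\ell$. The word $c(S_i)$ in $a$ is called \emph{block} $i$. For finite $J$ with $J_0\le J\le h$ put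
\[
\mathrm{win}(J)=\bigl(a_{J-W}\cdots a_{J-1};\ a_{\pi(J)-w+1}\cdots a_{\pi(J)};\ J\bmod2\bigr).
\]
All these bits exist, because $J\ge W$, $\pi(J)-w+1\ge\pi(J_0)-w+1=0$ and $\pi(J)<J\le h$.

\begin{lemma}\label{lem:psi}
We have $a_0=\circ$, and no two consecutive bits of $a$ are $\bullet$. The length $h$ is finite iff $T$ halts on the blank tape. There is a partial function $\Psi(u,v,e)$, for $u\in\{\circ,\bullet\}^W$, $v\in\{\circ,\bullet\}^w$, $e\in\{0,1\}$, whose finite table is computable from $T$, such that $a_J=\Psi(\mathrm{win}(J))$ for $J_0\le J<h$, and, if $h<\infty$, then $h>J_0$ and $\Psi(\mathrm{win}(h))$ is undefined.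
\end{lemma}

\begin{proof}
In a concatenation of code words the distance between consecutive $\bullet$'s is $2$ from position $1$ to $3$, at least $3$ from position $3$ to $5+i$, and at least $4$ from position $5+i\le B-3$ to position $1$ of the next word. So no two $\bullet$'s are adjacent, and $\bullet$'s at distance $2$ occur exactly at positions $1,3$ of a word. The statement on $h$ is Lemma~\ref{lem:queue}. We compute $\Psi(u,v,e)$ as follows, leaving it undefined if any stage fails.
\begin{enumerate}
\item Check that $u$ is a factor of a concatenation of code words. Then $u$ contains a complete word, hence two $\bullet$'s at distance $2$, and any such pair fixes the positions of all bits modulo $B$. Let $\nu\in\{0,\dots,B-1\}$ be the position of the bit following $u$, and decode the $B$ bits preceding the last $\nu$ bits of $u$ as $c(S)$.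
\item Let $k\in\{0,\dots,2B-1\}$ be the unique number with $k\equiv\nu\pmod B$ and $k\equiv e\pmod2$. Delete the last $\lfloor k/2\rfloor+1\le B$ bits of $v$ and decode the last $B$ remaining bits as $c(S')$.
\item Let $S''=f_0(S,S')$ if $k<B$ and $S''=f_1(S)$ if $k\ge B$. Output bit $\nu$ of $c(S'')$.
\end{enumerate}
Let $J_0\le J\le h$, $J$ finite, and run this on $\mathrm{win}(J)$. As $J\ge J_0=10B-2\ge8B$, we can write $J=6B+2Bt+k$ with $t\ge1$ and $0\le k<2B$. Then $k\equiv J$ modulo $B$ and modulo $2$, so this $k$ is the number found in stage~2. Position $J$ belongs to block $6+2t$ if $k<B$ and to block $7+2t$ if $k\ge B$, so $S$ is $S_{5+2t}$ or $S_{6+2t}$, respectively. Moreover $\pi(J)=Bt+\lfloor k/2\rfloor$, so after the deletion the last remaining bit is $a_{Bt-1}$, and $S'=S_{t-1}$. For $J<h$ this gives $S''=S_{6+2t}$ or $S_{7+2t}$, respectively, and the output is $a_J$. If $h<\infty$, then $h=B(6+2t)$ for the first undefined step $t$, and $t\ge2$ by Lemma~\ref{lem:queue}; so $h\ge10B>J_0$. For $J=h$ we have $k=0$, and $f_0(S_{5+2t},S_{t-1})$ is undefined.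
\end{proof}

\section{Forbidding the bad extensions}\label{sec:bad}

From now on $\Lambda=\Lambda(a,\ell)$ with $a,\ell,w,W$ as in Section~\ref{sec:sequence}. Note that $\ell\ge W+3$ and $w\ge18$. Let $n_0=\ell+W$. A triple $(i,j,\tau)$ is \emph{large} if $j\ge n_0$, and then we always write $p=\pi(j)$. For large triples
\begin{equation}\label{eq:large}
w\le p\le j-\ell,\qquad j\ge J_0,\qquad j-W\ge\ell,
\end{equation}
so that between $j-W$ and $j+1$ the pointer jumps exactly at the even indices.

\begin{lemma}\label{lem:classes}
Every large bad triple belongs to one of the following classes.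
\begin{center}
\begin{tabular}{c|c|l|l}
class&$\tau$&condition&what the new point does wrong\\\hline
(a)&$\circ$&$i\le j-2$&reflexive, but sees too little of $Z$\\
(b)&any&$i=j$&lies above $z_j$, but sees no new $x$\\
(c)&any&$i=j-1$; $j=h$ or $a_j\ne\tau$&wrong bit, or a bit after the end\\
(d)&$\bullet$&$p+2\le i\le j-2$&pointer advances by two or more\\
(e)&$\bullet$&$i=p+1$, $j$ even&pointer jumps at the odd index $j+1$\\
(f)&$\bullet$&$i=p$, $j$ odd&pointer fails to jump at the even index $j+1$
\end{tabular}
\end{center}
\end{lemma}

\begin{proof}
We have $p\le i\le j$ and $i<h$. The case $i=j$ is (b). If $i=j-1$, then $j\le h$, and failure of the first alternative in \eqref{eq:good} is (c). Let $i\le j-2$. If $\tau=\circ$ we are in (a). If $\tau=\bullet$, then $i\ne\pi(j+1)$, where $\pi(j+1)=p$ for even $j$ and $\pi(j+1)=p+1$ for odd $j$; so $i\ge p+2$, or we are in (e) or (f).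
\end{proof}

For each class we give a finite family of patterns and call it \emph{adequate} if (covering) every large bad extension of the class is colored at $\rho$ by a member of the family, and (soundness) no member colors $\Lambda$. The parameters $\tau,\varepsilon,\varepsilon_1,\varepsilon_2$ range over types, subject to
\[
(\varepsilon_2,\varepsilon_1)\ne(\bullet,\bullet).
\]
In the covering proofs the colors $\zeta_2^{\varepsilon_2},\zeta_1^{\varepsilon_1}$ go to two consecutive points of $Z$ and the parameters are the types of the points used, so the restriction holds by Lemma~\ref{lem:psi}. In the soundness proofs it provides the anchor: some reflexive $z_s$ has color $\zeta_1$ or $\zeta_2$. There $f$ denotes a supposed coloring at $r\in\Lambda$, and we use (R1)--(R6). For classes (a), (b), (d), (e) each color is used once, so by $(\ast)$ covering amounts to checking the relation among the listed points and that the remaining set $V(i',j')$, which is white, satisfies $\pi(j')\le i'\le j'$.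

\subsection{Class (a): a reflexive root}

In $\Lambda$ a reflexive point that sees $x_l$ sees $z_{l-1}$ as well. The pattern describes a reflexive root over two ruler points and a $z$ unrelated to both, and leaves no color for the points of $Z$ level with them. When $i=p$, the top one or two ruler points see $z_i$, and we step down past them; hence three shapes. Let $\mathsf A_1(\varepsilon),\mathsf A_2(\varepsilon),\mathsf A_3(\varepsilon)$ be the open patterns of
\[
\rho^\circ\to\zeta^\varepsilon,\beta;\qquad\quad\rho^\circ\to\alpha\to\zeta^\varepsilon,\beta;\qquad\quad\rho^\circ\to\alpha'\to\alpha\to\zeta^\varepsilon,\beta,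
\]
each with the further arrow $\beta\to\beta'$.

\begin{lemma}\label{lem:A}
The patterns $\mathsf A_1,\mathsf A_2,\mathsf A_3$ are adequate for class \textup{(a)}.
\end{lemma}

\begin{proof}
\emph{Covering.} Always $\zeta$ goes to $z_i$. If $i>p$, use $\mathsf A_1$ with $\beta,\beta'$ on $x_j,x_{j-1}$. These do not see $z_i$ as $i>p$, and $z_i$ does not see them as $i<j-1$. White is $V(i-1,j-2)$, and $\pi(j-2)\le p\le i-1\le j-2$. If $i=p$ and $j$ is even, then $\pi(j-1)=\pi(j-2)=p-1$; use $\mathsf A_2$ with $\alpha,\beta,\beta'$ on $x_j,x_{j-1},x_{j-2}$. Of these only $x_j$ sees $z_p$, and $z_p$ sees none as $p\le j-\ell$. White is $V(p-1,j-3)$, and $\pi(j-3)\le p-1\le j-3$. If $i=p$ and $j$ is odd, then $\pi(j-1)=p$ and $\pi(j-2)=\pi(j-3)=p-1$; use $\mathsf A_3$ with $\alpha',\alpha,\beta,\beta'$ on $x_j,\dots,x_{j-3}$. Of these only $x_j,x_{j-1}$ see $z_p$, and $z_p$ sees none. White is $V(p-1,j-4)$, and $\pi(j-4)\le p-1\le j-4$.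

\emph{Soundness.} By (R3) a reflexive $z_n$ has color $\rho$. It sees points $t,b$ of colors $\zeta,\beta$, and $b$ sees a point $b'$ of color $\beta'$. The color $\zeta$ is unrelated to $\beta$ and $\beta'$, so $t$ lies in one chain and $b,b'$ in the other. As $\zeta$ need not be reflexive, both cases must be excluded.

Let $t=z_s$, $b=x_l$, $b'=x_{l'}$, with $l'<l\le n$. By (R1) and (R2), $x_l$ is the only $\beta$-point. Since $z_s$ does not see $x_{l'}$, we have $s<l'$. So $z_{l'}$, which is seen by $z_n$, sees $x_{l'}$ and $z_s$, and its color sees both $\beta'$ and $\zeta$ in $H$. Such a color is among $\alpha,\alpha',\rho$ and requires $\beta$; but $z_{l'}$ does not see $x_l$.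

Let $t\in X$, $b=z_l$, $b'=z_{l'}$, with $l'<l$. By (R2) $a_l=a_{l'}=\bullet$, so $l'+1<l$ by Lemma~\ref{lem:psi}. The point $z_{l'+1}$ is seen by $z_l$, so its color is $\beta'$ or $\omega$, and it sees $z_{l'}$, so its color permits $\beta'$. Neither $\beta'$ nor $\omega$ does.
\end{proof}

\subsection{Class (b): no new ruler point}

In $\Lambda$, whoever strictly sees a point that sees $x_l$ also sees $x_{l+1}$, and $x_{l+1}$ can see only one more $z$ than $x_l$. Let $\mathsf B(\tau,\varepsilon,\varepsilon_2,\varepsilon_1)$ be the open pattern of
\[
\rho^\tau\to\alpha^\varepsilon\to\zeta_2^{\varepsilon_2},\beta;\qquad\zeta_2\to\zeta_1^{\varepsilon_1}.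
\]

\begin{lemma}\label{lem:B}
The patterns $\mathsf B$ are adequate for class \textup{(b)}.
\end{lemma}

\begin{proof}
\emph{Covering.} Put $\alpha,\zeta_2,\zeta_1,\beta$ on $z_j,z_{j-1},z_{j-2},x_j$. The point $z_j$ sees the other three; $x_j$ sees neither $z_{j-1}$ nor $z_{j-2}$ since $p\le j-3$, and they do not see $x_j$. White is $V(j-3,j-1)$, and $\pi(j-1)\le j-3\le j-1$.

\emph{Soundness.} The color $\beta$ is unrelated to $\zeta_1$ and $\zeta_2$. By the anchor it marks a single point $x_l$, and then $\zeta_1,\zeta_2$ occur only in $Z$. The root sees an $\alpha$-point $t\ne r$, and $t$ sees $x_l$. We claim that $r$ sees $x_{l+1}$. If $t=x_m$, then $m\ge l+1$. If $t=z_m$, then $m\ge l$, and either $r=z_n$ with $n>m$, or $r=x_n$ with $n\ge\pi(n)+2\ge m+2$. In all cases the claim follows. As $x_{l+1}$ sees $\beta$, its color is $\alpha$ or $\rho$, so it sees a $\zeta_2$-point and a $\zeta_1$-point: two non-white $z$'s. But all points seen by $x_l$ are white, which contradicts (R5).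
\end{proof}

\subsection{Classes (d) and (e): the pointer moves too far or too early}

Here the root is irreflexive, so by (R2) it is the only point of color $\rho$. This lets us identify it as the ruler point next to the colored ones and compare its pointer with theirs. Let $\mathsf D(\varepsilon_2,\varepsilon_1)$ be the open pattern of
\[
\rho\to\zeta_2^{\varepsilon_2},\beta;\qquad\zeta_2\to\zeta_1^{\varepsilon_1};\qquad\beta\to\beta',
\]
and let $\mathsf E(\varepsilon_2,\varepsilon_1)$ be the open pattern of the same frame with the additional arrow $\beta\to\zeta_1$. In $\mathsf D$ the root sees two new $z$'s at once; in $\mathsf E$ the pointer jumps twice in a row.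

\begin{lemma}\label{lem:DE}
The patterns $\mathsf D$ are adequate for class \textup{(d)}, and the patterns $\mathsf E$ for class \textup{(e)}.
\end{lemma}

\begin{proof}
\emph{Covering.} In both classes put $\zeta_2,\zeta_1,\beta,\beta'$ on $z_i,z_{i-1},x_j,x_{j-1}$. The two $z$'s see neither $x$, since $i<j-1$ (in class (e), $p+1\le j-\ell+1$). White is $V(i-2,j-2)$. In class (d), $x_j$ and $x_{j-1}$ see neither $z$ since $i-1>p$, and $\pi(j-2)\le p\le i-2\le j-2$. In class (e), $x_j$ sees $z_{i-1}=z_p$ but not $z_{p+1}$; as $j$ is even, $\pi(j-1)=\pi(j-2)=p-1$, so $x_{j-1}$ sees neither, and $\pi(j-2)=i-2\le j-2$.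

\emph{Soundness.} In both patterns $\beta'$ is unrelated to $\zeta_1$ and $\zeta_2$. By the anchor it marks a single point $x_{l'}$, and $\zeta_1,\zeta_2$ occur only in $Z$. The color $\beta$ is unrelated to $\zeta_2$, so it marks a single point $x_l$, and $l>l'$. Only $\beta$ and $\rho$ permit $\beta'$, and only $\rho$ permits $\beta$. Suppose $r=z_n$. Then $n\ge l>l'$, so $z_{l'}$ is a strict successor of $r$ that sees $x_{l'}$. Its color is $\beta$ or $\rho$; but $\beta$ occurs only at $x_l$ and $\rho$ only at $r$. Hence $r=x_n$ with $n\ge l+1$. The point $x_{l+1}$ sees $\beta$, so it has color $\rho$, and $r=x_{l+1}$.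

In $\mathsf D$, the $z$'s seen by $x_l$ have color $\beta'$ or $\omega$, hence are white, while $r=x_{l+1}$ sees a $\zeta_2$-point and a $\zeta_1$-point in $Z$. This contradicts (R5). In $\mathsf E$, no color among $\beta',\zeta_1,\omega$ permits $\beta'$, so $l'=l-1$ by (R4). The $z$'s seen by $x_{l-1}$ are white and $x_l$ sees a $\zeta_1$-point, so $l$ is even by (R5). The point $x_{l+1}$ sees a $\zeta_2$-point, and $x_l$ does not since $\beta$ does not permit $\zeta_2$; so $l+1$ is even by (R5). This is a contradiction.
\end{proof}

\subsection{Class (f): the pointer fails to jump}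

This error is an absence: the root should see $z_{p+1}$ and does not. Soundness must therefore show that in $\Lambda$ the additional point, which the true $x_{j+1}$ does see, can receive no color. It is not white, since it sees the point playing $z_p$. The danger is that it takes the color $\zeta_2$ of that point, which may be reflexive. To prevent this we mark the ruler down at the level of the pointer: $x_p$ gets a color $\kappa$ that $\zeta_2$ requires, and the stretch above it gets a color $\lambda$ that $\zeta_2$ does not permit. The lowest $\lambda$-point sees no $\lambda$-point and the others do, so $\lambda$ must permit itself without requiring itself, and the pattern is not an open one. Let $\mathsf F(\varepsilon_2,\varepsilon_1)$ be given by the following table, where an entry in brackets is present iff the corresponding $\varepsilon_i$ is $\circ$.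
\begin{center}
\begin{tabular}{c|l|l}
$c$&$M(c)$&$N(c)$\\\hline
$\omega$&$\emptyset$&$\omega$\\
$\kappa$&$\emptyset$&$\omega$\\
$\lambda$&$\kappa$&$\omega,\kappa,\lambda$\\
$\zeta_1$&$[\zeta_1]$&$\omega,[\zeta_1]$\\
$\zeta_2$&$\kappa,\zeta_1,[\zeta_2]$&$\omega,\kappa,\zeta_1,[\zeta_2]$\\
$\xi_0$&$\lambda,\zeta_1$&$\omega,\kappa,\lambda,\zeta_1$\\
$\xi_1$&$\xi_0$&$N(\xi_0)\cup\{\xi_0\}$\\
$\xi_2$&$\xi_1,\zeta_2$&$N(\xi_1)\cup\{\xi_1,\zeta_2\}$\\
$\xi_3$&$\xi_2$&$N(\xi_2)\cup\{\xi_2\}$\\
$\rho$&$\xi_3$&$N(\xi_3)\cup\{\xi_3\}$
\end{tabular}
\end{center}
The color $\xi_s$ is permitted only by $\rho$ and the $\xi_{s'}$ with $s'>s$. The colors $\xi_0,\dots,\xi_3$ record two jumps, at $\xi_0$ and at $\xi_2$, so that in $\Lambda$ a third one is due right after $\xi_3$.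

\begin{lemma}\label{lem:F}
The patterns $\mathsf F$ are adequate for class \textup{(f)}.
\end{lemma}

\begin{proof}
\emph{Covering.} As $j$ is odd, $\pi(j-1)=p$, $\pi(j-2)=\pi(j-3)=p-1$ and $\pi(j-4)=p-2$. In $V(p,j)$ put $\zeta_1,\zeta_2$ on $z_{p-1},z_p$, put $\kappa$ on $x_p$, $\lambda$ on $x_{p+1},\dots,x_{j-4}$ (a nonempty stretch, as $p\le j-\ell\le j-5$), and $\xi_s$ on $x_{j-3+s}$ for $0\le s\le3$. The rest, $V(p-2,p-1)$, is white; it is an upset since $\pi(p-1)\le p-2$. We check the table.
\begin{itemize}
\item $x_p$ sees $x$'s of index $<p$ and $z$'s of index $\le\pi(p)\le p-2$, all white.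
\item A $\lambda$-point sees $x_p$, possibly $\lambda$-points, white $x$'s, and $z$'s of index $\le\pi(j-4)=p-2$, which are white.
\item $z_{p-1}$ sees white points, and itself iff $\varepsilon_1=\circ$. The point $z_p$ sees $x_p$, $z_{p-1}$, white points, and itself iff $\varepsilon_2=\circ$.
\item $x_{j-3}$ sees $x_{j-4}$ and $z_{p-1}$, of colors $\lambda,\zeta_1$, and otherwise the colors $\omega,\kappa,\lambda$. The point $x_{j-2}$ sees in addition only $x_{j-3}$.
\item $x_{j-1}$ sees in addition $x_{j-2}$ and $z_p$; then $x_j$ sees in addition $x_{j-1}$, and the irreflexive root sees in addition $x_j$.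
\end{itemize}

\emph{Soundness.} The color $\lambda$ is unrelated to $\zeta_1$ and $\zeta_2$. By the anchor it occurs only in $X$, hence $\zeta_1,\zeta_2$ occur only in $Z$. The colors $\xi_0,\xi_1$ are unrelated to $\zeta_2$, and $\kappa$ is unrelated to $\zeta_1$; none permits itself, so each marks a single point of $X$. Let $x_l$ be the $\xi_0$-point. By (R4) the $\xi_1$-point is $x_{l+1}$, and every point of color $\xi_2$, $\xi_3$ or $\rho$ sees $x_{l+1}$, by the requirements and transitivity.

\emph{The first jump.} The point $x_l$ sees a $\lambda$-point, and $x_{l-1}$ equals or sees it. Among the colors $\omega,\kappa,\lambda,\zeta_1$ permitted by $\xi_0$ only $\lambda$ permits $\lambda$, so $f(x_{l-1})=\lambda$. The $z$'s seen by $x_{l-1}$ have colors among $\omega,\kappa,\lambda$, hence are white, and $x_l$ sees a $\zeta_1$-point. By (R5), $l$ is even, $l\ge\ell$, and $f(z_q)=\zeta_1$ for $q=\pi(l)$. By ($\pi$1), $\pi(l+1)=q$, $\pi(l+2)=q+1$ and $\pi(l+4)=q+2$.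

\emph{The root is on the ruler, past the third jump.} No $z_m$ with $m\ge l$ lies in $\langle r\rangle$. Otherwise $z_l\in\langle r\rangle$; it sees $x_l$, so its color is $\xi_1,\xi_2,\xi_3$ or $\rho$; but $\xi_1$ occurs only in $X$, and $z_l$ does not see $x_{l+1}$. Consequently all points of $\langle r\rangle$ that see $x_{l+1}$ lie in $X$. A $\xi_2$-point sees $x_{l+1}$, and no color permitted by $\xi_2$ permits $\xi_1$; by (R4) it is $x_{l+2}$. A $\xi_3$-point sees $x_{l+2}$, and no color permitted by $\xi_3$ permits $\xi_2$; by (R4) it is $x_{l+3}$. The root sees $x_{l+3}$, so $r=x_n$ with $n\ge l+4$, and $z_{q+2}\in\langle r\rangle$.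

\emph{The marks at the level of the pointer.} The point $x_{l+2}$ sees a $\zeta_2$-point, and $x_{l+1}$ does not, since $\xi_1$ does not permit $\zeta_2$. By (R5), $f(z_{q+1})=\zeta_2$. So $z_{q+1}$ sees the $\kappa$-point, while $z_q$, of color $\zeta_1$, does not; the $\kappa$-point is $x_{q+1}$. By ($\pi$2), $q+2\le l-\ell+2\le l-1$, so $x_{q+2}$ equals or is seen by the $\lambda$-point $x_{l-1}$. Its color is among $\omega,\kappa,\lambda$ and permits $\kappa$, so it is $\lambda$.

\emph{No color for $z_{q+2}$.} This point sees $z_{q+1}$ and $x_{q+2}$, so its color permits both $\zeta_2$ and $\lambda$ and is therefore $\xi_2$, $\xi_3$ or $\rho$. Then it sees $x_{l+1}$, although $q+2<l+1$.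
\end{proof}

\subsection{Class (c): a wrong bit}

We enlarge the frame $H(u,\tau)$ of Section~\ref{sec:ladder}. The top $W+1$ ruler points get colors $\xi_0,\dots,\xi_W$, and the $W$ points of $Z$ level with them get colors $\eta_0,\dots,\eta_{W-1}$; this is the first window. While the index runs through these ruler points the pointer jumps exactly $W/2=w$ times, and each jump pins down one point of $Z$; these get colors $\zeta_1,\dots,\zeta_w$ and form the second window. Which $\xi_s$ make the jumps records the parity. The stretch of $Z$ between the windows is absorbed by the reflexive color $\mu$. Its lowest point must be reflexive to carry $\mu$; if it is not, it gets a color $\theta$ of its own, and the next point is reflexive.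

For $e\in\{0,1\}$ and $0\le s\le W$ let $d_s$ be the number of even integers in $(e-W+s,\,e]$; the count is the same with any $j\equiv e\pmod2$ in place of $e$. We have $d_0=w$, $d_W=0$, and $d_{s-1}-d_s$ is $1$ if $e-W+s$ is even and $0$ otherwise. For $u\in\{\circ,\bullet\}^W$, $v\in\{\circ,\bullet\}^w$, $e,\iota\in\{0,1\}$ and a type $\tau$, let $H$ have points $\zeta_1,\dots,\zeta_w$ with types given by $v$, an irreflexive $\theta$ present iff $\iota=1$, a reflexive $\mu$, irreflexive $\xi_0,\dots,\xi_W$, points $\eta_0,\dots,\eta_{W-1}$ with types given by $u$, and $\rho$ of type $\tau$. The strict successors are: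
\begin{center}
\begin{tabular}{c|l}
$\zeta_k$&$\zeta_{k'}$ for $k'<k$\\
$\theta$&all $\zeta_k$\\
$\mu$&$\theta$, all $\zeta_k$\\
$\xi_s$&$\xi_{s'}$ for $s'<s$; $\zeta_k$ for $k\le w-d_s$\\
$\eta_s$&$\eta_{s'}$ for $s'<s$; $\xi_{s'}$ for $s'\le s$; $\mu$, $\theta$, all $\zeta_k$\\
$\rho$&all other points
\end{tabular}
\end{center}
This relation is transitive, because $w-d_s$ is nondecreasing in $s$. Let $\mathsf C(u,v,e,\iota,\tau)$ be the open pattern of $H$. The family $\mathsf C$ consists of these patterns for all parameters such that $\Psi(u,v,e)$ is undefined or differs from $\tau$.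

\begin{lemma}\label{lem:C}
The patterns $\mathsf C$ are adequate for class \textup{(c)}.
\end{lemma}

\begin{proof}
\emph{Covering.} Here $J_0\le j\le h$. Let $(u,v,e)=\mathrm{win}(j)$. By Lemma~\ref{lem:psi}, $\Psi(u,v,e)$ equals $a_j\ne\tau$ if $j<h$ and is undefined if $j=h$. Let $\iota=1$ if $a_{p+1}=\bullet$ and $\iota=0$ otherwise. Color $V(j-1,j)$ by
\[
z_{p-w+k}\mapsto\zeta_k,\qquad z_{j-W+s}\mapsto\eta_s,\qquad x_{j-W+s}\mapsto\xi_s,
\]
give $z_{p+1}$ the color $\theta$ if $\iota=1$, and give the color $\mu$ to $z_{p+1+\iota},\dots,z_{j-W-1}$. From \eqref{eq:large} and $\ell\ge W+3$ we get $p+2\le j-W-1$, so there are $\mu$-points, and the lowest one is reflexive since no two consecutive bits are $\bullet$. By ($\pi$1) and $j-W\ge\ell$,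
\[
\pi(j-W+s)=p-d_s\qquad(0\le s\le W).
\]
The rest, $V(p-w,j-W-1)$, is white; it is an upset since $\pi(j-W-1)\le\pi(j-W)=p-w\le j-W-1$. We verify $(\ast)$. The points colored $\zeta_k$, $\theta$, $\mu$ have index at most $j-W-1$, so the $x$'s they see are white.
\begin{itemize}
\item $z_{p-w+k}$ sees the $\zeta_{k'}$ with $k'<k$, and itself iff its type is $\circ$.
\item The $\theta$-point is irreflexive and sees all $\zeta_k$.
\item A $\mu$-point sees all $\zeta_k$, the $\theta$-point if there is one, and the lowest $\mu$-point, which may be itself.
\item $x_{j-W+s}$ sees the $\xi_{s'}$ with $s'<s$ and the $z$'s of index $\le p-d_s$, whose non-white colors are the $\zeta_k$ with $k\le w-d_s$.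
\item $z_{j-W+s}$ sees all $\zeta_k$, $\theta$, $\mu$, the $\eta_{s'}$ with $s'<s$, the $\xi_{s'}$ with $s'\le s$, and itself iff its type is $\circ$.
\item $\rho$ sees all other colors, and itself iff $\tau=\circ$.
\end{itemize}

\emph{Soundness.} We show that a coloring by $\mathsf C(u,v,e,\iota,\tau)$ yields $J$ with $J_0\le J<h$, $\mathrm{win}(J)=(u,v,e)$ and $a_J=\tau$. Then $\Psi(u,v,e)=\tau$ by Lemma~\ref{lem:psi}, so the pattern is not in the family.

\emph{The ruler.} The anchor is a reflexive $z_g$ of color $\mu$. Each $\xi_s$ is unrelated to $\mu$, so it marks a single point of $X$. Let $x_J$ be the $\xi_W$-point. The $\xi_s$-point sees the $\xi_{s-1}$-point, and no color permitted by $\xi_s$ permits $\xi_{s-1}$. By (R4) the $\xi_s$-point is $x_{J-W+s}$ for $0\le s\le W$. As $d_0=w$, the color $\xi_0$ is unrelated to all $\zeta_k$, so these occur only in $Z$.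

\emph{The window at the pointer.} The number $w-d_s$ grows from $0$ to $w$ in steps $0$ or $1$. So for $1\le k\le w$ there is $s(k)\in\{1,\dots,W\}$, increasing in $k$, with $w-d_{s(k)}=k$ and $w-d_{s(k)-1}=k-1$, and $e-W+s(k)$ is even. Let $n_k=J-W+s(k)$. The point $x_{n_k}$ sees a $\zeta_k$-point and $x_{n_k-1}$ does not. By (R5), $n_k$ is even, $n_k\ge\ell$ and $f(z_{\pi(n_k)})=\zeta_k$. Comparing parities gives $J\equiv e\pmod2$. Let $q=\pi(J)$. By ($\pi$1), $\pi(n_k)=q-d_{s(k)}=q-w+k$, so $f(z_{q-w+k})=\zeta_k$. From $q-w+1=\pi(n_1)\ge0$ we get $J\ge\ell+2(w-1)=J_0$. No $z$ of index less than $q-w+k=\pi(n_k)$ has color $\zeta_k$: such a point has index at most $\pi(n_k-1)$, so it is seen by $x_{n_k-1}$. By (R6), $a_{q-w+1}\cdots a_q=v$.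

\emph{The root lies in $Z$.} Only $\rho$ permits $\xi_W$, and $r$ sees $x_J$. Suppose $r=x_n$, $n>J$. Then $x_{J+1}\in\langle r\rangle$ has color $\rho$, so it sees an $\eta_{W-1}$-point, which in turn sees the $\xi_{W-1}$-point $x_{J-1}$. The successors of $x_{J+1}$ are the $x$'s of index $\le J$ and the $z$'s of index $\le\pi(J+1)\le J-2$. Of these only $x_J$ sees $x_{J-1}$, and its color is $\xi_W$. So $r=z_n$ with $J\le n<h$.

\emph{The window at the top.} Since $z_g$ does not see $x_{J-W}$, we have $g<J-W$. For $0\le s\le W$ the point $z_{J-W+s}\in\langle r\rangle$ sees $z_g$ and $x_{J-W+s}$, so its color permits $\mu$ and $\xi_s$ and is therefore $\rho$ or some $\eta_{s'}$ with $s'\ge s$. For $s=W$ this gives $f(z_J)=\rho$. For $s<W$ all these colors except $\eta_s$ require $\xi_{s+1}$, and $z_{J-W+s}$ does not see $x_{J-W+s+1}$; so $f(z_{J-W+s})=\eta_s$. The color of $z_{J-W+s}$ requires $\xi_s$, so a $z$ of lower index, which does not see $x_{J-W+s}$, cannot have it. By (R6), $a_{J-W}\cdots a_{J-1}=u$ and $a_J=\tau$.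
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:complete}}\label{sec:end}

Let $\mathcal S_T$ consist of $\mathsf{cl}$, the exact patterns of all bad extensions $V(i,j)+\rho^\tau$ with $j<n_0$, and the families $\mathsf A_1,\mathsf A_2,\mathsf A_3,\mathsf B,\mathsf C,\mathsf D,\mathsf E,\mathsf F$. This set is finite. Put
\[
\varphi_T=bw_2\wedge\bigwedge_{\mathsf P\in\mathcal S_T}\varphi_{\mathsf P}.
\]

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The formula $\varphi_T$ is computable from $T$. By \eqref{eq:good}, the exact patterns depend only on the bits $a_n$ with $n<n_0$, or on all of $a$ if it is shorter, and these are found by running boundedly many steps of the queue. The family $\mathsf C$ is read off the table of $\Psi$, and the other families do not depend on $T$.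

Every bad extension of $\Lambda$ is colored at its root by a pattern from $\mathcal S_T$: for $j<n_0$ the identity is a coloring by its exact pattern, and for $j\ge n_0$ we use Lemma~\ref{lem:classes} and the covering parts of Lemmas~\ref{lem:A}--\ref{lem:C}. Moreover $\Lambda\models\varphi_T$ by Lemma~\ref{lem:basic}, the soundness parts of Lemmas~\ref{lem:A}--\ref{lem:C}, and Lemma~\ref{lem:pattern}(a).

Let $L=\mathbf{K4}\oplus\varphi_T$. If $T$ halts, then $h<\infty$ by Lemma~\ref{lem:psi}, so $\Lambda$ is finite and $L$ is tabular by Proposition~\ref{prop:follow}; it is locally tabular by Lemma~\ref{lem:deep}. If $T$ does not halt, then $h=\infty$. The finite rooted frames $\langle z_n\rangle$ are $L$-frames by (F1), and they contain the chains $z_n,\dots,z_0$ of length $n+1$. By Lemma~\ref{lem:deep} there are infinitely many one-variable formulas up to $L$-equivalence, and $L$ is neither locally tabular nor tabular. Since halting on the blank tape is undecidable, so are both properties.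
\end{proof}

The two halves of the argument use different halves of Section~\ref{sec:bad}: covering gives tabularity when $T$ halts, and soundness gives depth when it does not.

\begin{proof}[Proof of Theorem~\ref{thm:complete}]
Let $\mathcal P$ be as in the theorem. By Theorem~\ref{thm:main}, $\mathbf{K4}\oplus\varphi_T$ has $\mathcal P$ if and only if $T$ halts on the blank tape, and $bw_2$ is a conjunct of $\varphi_T$. This proves the first statement. Tabularity and local tabularity are such properties, so the $\Sigma^0_1$-complete halting set many-one reduces to both sets of formulas. It remains to see that they are recursively enumerable. The theorems of $\mathbf{K4}\oplus\varphi$ can be enumerated uniformly in $\varphi$, and by Proposition~\ref{prop:criteria} the logic is tabular (locally tabular) if and only if some $alt_n$ (some $bd_n$) appears in the enumeration.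
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\texttt{https://istina.msu.ru/download/17900281/}\\
\texttt{1nDO0M:Vl4Z\_TFt2bIF3lonVZ9-iL4kIXw/}
\end{thebibliography}
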